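
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Closed embeddings into weak unit balls:\\ dimension one decides all finite dimensions}


\begin{abstract}
For a Banach space $X$ let $\mathcal W(X)$ be the class of topological spaces homeomorphic to closed subspaces of the unit ball of $X$ in its weak topology, and let $\Pi^0_3[n]$ be the class of absolute $F_{\sigma\delta}$-spaces of dimension at most $n$. We show that if $X$ has separable dual and $\Pi^0_3[1]\subset\mathcal W(X)$, then $\Pi^0_3[n]\subset\mathcal W(X)$ for all $n$. Hence for no $n\ge1$ is there such an $X$ with $\Pi^0_3[n]\subset\mathcal W(X)$ and $\Pi^0_3[n+1]\not\subset\mathcal W(X)$. A single $\sigma$-compact tree suffices as a test space: if it belongs to $\mathcal W(X)$, then so do all finite-dimensional absolute $F_{\sigma\delta}$-spaces.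
\end{abstract}

\section{The question and the answer}

All Banach spaces are real. The closed unit ball $B_X$ of a Banach space $X$ always carries the weak topology; we call it the \emph{weak unit ball}. Let $\mathcal W(X)$ be the class of all topological spaces homeomorphic to closed subspaces of $B_X$. Then $\mathcal W(X)\subset\mathcal W(Y)$ if and only if $B_X$ admits a closed embedding into $B_Y$, so these classes compare the topological size of weak unit balls.

\textbf{Throughout, $X$ is a Banach space with separable dual.} Then $X$ is separable, and the ball $B^{**}:=B_{X^{**}}$ with the weak* topology is compact and metrizable and contains $B_X$ as a subspace. ``Weak*-continuous'' refers to maps into $X^{**}$, and $\operatorname{dist}(u,X)$ is the norm distance of $u\in X^{**}$ to $X$. As $X$ is norm closed in $X^{**}$, $u\in X$ if and only if $\operatorname{dist}(u,X)=0$. The norm of $X^{**}$ is weak*-lower semicontinuous, so the sets $\{u:\|u-y\|\le\beta\}$ are weak*-closed.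

A separable metrizable space is an \emph{absolute $F_{\sigma\delta}$-space} if it is an $F_{\sigma\delta}$-subset of every metrizable space containing it as a subspace; equivalently, if it is an $F_{\sigma\delta}$-subset of some metrizable compactification. Let $\Pi^0_3$ be the class of all such spaces, and for $n\in\omega=\{0,1,2,\dots\}$ let $\Pi^0_3[n]$ be the subclass of those of covering dimension $\dim\le n$. The following observation explains why these classes are the right yardstick, and it turns closed embeddings into a statement about preimages.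

\begin{proposition}\label{prop:pullback}
\textup{(i)} A space $A$ belongs to $\mathcal W(X)$ if and only if there are a compact metrizable space $K$ containing $A$ as a subspace and an injective weak*-continuous map $f:K\to B^{**}$ with $f^{-1}(X)=A$.
\textup{(ii)} $\mathcal W(X)\subset\Pi^0_3$.
\end{proposition}

\begin{proof}
(i) If $A$ is a closed subspace of $B_X$, let $K$ be its weak* closure in $B^{**}$ and $f$ the inclusion; as $A$ is closed in $B_X$, we have $K\cap X=A$. Conversely, an injective continuous $f$ embeds the compactum $K$, and $f(A)=f(K)\cap B_X$ is closed in $B_X$.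

(ii) Let $(y_l)$ be dense in $X$. Then $B_X=\bigcap_k\bigcup_l\{u\in B^{**}:\|u-y_l\|\le 1/k\}$ is $F_{\sigma\delta}$ in $B^{**}$. Hence in (i) the set $A=f^{-1}(B_X)$ is $F_{\sigma\delta}$ in $K$, and so also in its closure in $K$, a metrizable compactification of $A$.
\end{proof}

So one asks how much of $\Pi^0_3$ the class $\mathcal W(X)$ captures. Two extremes are $\ell_2$, whose weak unit ball is compact, so that $\mathcal W(\ell_2)$ contains only compact spaces, and $c_0$, for which it is known that $\mathcal W(c_0)=\Pi^0_3$. Between them dimension does play a role. It is known that there is an infinite-dimensional Banach space $B_\infty$ with separable dual such that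
\[
\Pi^0_3[0]\subset\mathcal W(B_\infty)\qquad\text{but}\qquad \Pi^0_3[1]\not\subset\mathcal W(B_\infty).
\]
One may wonder whether $B_\infty$ begins a sequence of spaces, the $n$th of which captures dimension $n$ but not dimension $n+1$. This is the content of the following question, posed in \cite{source}.

\begin{quote}
\emph{Let $n\ge1$. Is there an infinite-dimensional Banach space $X$ with separable dual such that $\Pi^0_3[n]\subset\mathcal W(X)$ but $\Pi^0_3[n+1]\not\subset\mathcal W(X)$?}
\end{quote}

\begin{theorem}\label{thm:answer}
For no $n\ge1$ is there a Banach space $X$ with separable dual such that $\Pi^0_3[n]\subset\mathcal W(X)$ and $\Pi^0_3[n+1]\not\subset\mathcal W(X)$. For every $X$ with separable dual the set $\{n\in\omega:\Pi^0_3[n]\subset\mathcal W(X)\}$ is $\emptyset$, $\{0\}$ or $\omega$, and all three occur, for $\ell_2$, $B_\infty$ and $c_0$ respectively.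
\end{theorem}

\paragraph{Why one dimension is enough.}
Suppose that a nonempty space $T$ which is a countable union of nowhere dense compact sets is closed in $B_X$. A Baire category argument then finds points of $B^{**}$ that are limits of points of $T$, are densely distributed around a piece of $T$, and keep a \emph{uniform} distance $\varepsilon$ from $X$. The rational numbers would serve for this argument as well as any other $T$. What they lack is paths. If $T$ is a tree, one can also move continuously inside $T$, by small amounts, towards points whose images are far from prescribed vectors of $X$ and back again. The main step shows that finitely many copies of such a tree, combined with rapidly decreasing weights, suffice for base spaces of any finite dimension. A base of dimension $n$ costs $n+1$ copies, but all copies are mapped into the same space $X$. This is why nothing new happens after dimension one.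

\paragraph{Standard facts.} We use the following; the spaces in (S3)--(S6) are separable metrizable.
\begin{itemize}
\item[(S1)] (Kuratowski) A continuous map from a subspace $M$ of a metric space $N$ into a completely metrizable space extends continuously to a $G_\delta$-subset of $N$ containing $M$.
\item[(S2)] A $G_\delta$-subset of a complete metric space is a Baire space.
\item[(S3)] $\dim$ is monotone under subspaces, and a countable union of closed subspaces of dimension $\le n$ has dimension $\le n$.
\item[(S4)] If $\dim L\le n$, then $L=N_0\cup\dots\cup N_n$ with $\dim N_c\le0$; and every open cover of a space of dimension $\le0$ has a refinement that is a cover by pairwise disjoint open sets.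
\item[(S5)] (Hurewicz; \cite[1.7.2]{Engelking}) A space of dimension $\le n$ has a metrizable compactification of dimension $\le n$.
\item[(S6)] (Menger--N\"obeling) A compact space of dimension $\le n$ embeds into $\mathbb R^{2n+1}$.
\end{itemize}
A $\sigma$-compact metrizable space is an $F_\sigma$-set, hence an $F_{\sigma\delta}$-set, in every metrizable space containing it, so it belongs to $\Pi^0_3$. The distance from a point to the empty set is taken to be $1$.

\section{A test tree and the main theorem}\label{sec:main}

\paragraph{The tree $T$.} In $\ell_1$ with unit vector basis $(e_k)_{k\ge0}$ and norm metric $d$ put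
\[
T_0=[0,e_0],\qquad T_{k+1}=T_k\cup S_k,\quad S_k=\{z_k+te_{k+1}:0\le t\le2^{-k}\},\qquad T=\bigcup_kT_k ,
\]
where the points $z_k\in T_k$ are chosen so that $\{z_k:k\ge m\}$ is dense in $T$ for every $m$. (Let $k\mapsto(a_k,b_k)$ with $a_k\le k$ take every value in $\omega\times\omega$ infinitely often. As soon as $T_a$ is constructed, fix a dense sequence $(d_{a,j})_j$ in it, and put $z_k=d_{a_k,b_k}$.) So at each stage a short whisker $S_k$ is attached, in a new direction, and the whiskers are everywhere.

The next definition isolates what a closed embedding of $T$ gives and what the construction of embeddings needs.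

\begin{definition}\label{def:system}
Let $\varepsilon>0$. An \emph{$\varepsilon$-system} for $X$ consists of
\begin{itemize}
\item a metric space $(M,d)$ with completion $\hat M$ and a continuous map $\gamma:M\times M\times[0,1]\to M$ such that $\gamma(a,b,0)=a$, $\gamma(a,b,1)=b$ and
\begin{equation}\label{eq:M}
d(\gamma(a,b,s),z)\le(1-s)\,d(a,z)+s\,d(b,z)\qquad(a,b,z\in M,\ s\in[0,1]);
\end{equation}
\item a $G_\delta$-set $P\subset\hat M$ with $M\subset P$ and a weak*-continuous map $h:P\to B^{**}$ with $h(M)\subset X$;
\item a point $o\in M$ and $r>0$ such that $E:=\{p\in P:\operatorname{dist}(h(p),X)\ge\varepsilon\}$ is dense in $U:=\{p\in P:d(p,o)<r\}$.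
\end{itemize}
We write $M_0:=M\cap U$.
\end{definition}

Taking $z=a$ and $z=o$ in \eqref{eq:M} we obtain
\begin{equation}\label{eq:small}
d(\gamma(a,b,s),a)\le s\,d(a,b),\qquad \gamma(M_0\times M_0\times[0,1])\subset M_0 .
\end{equation}
Since $E\cap U\ne\emptyset$, we have $\varepsilon\le1$, and $X$ is non-reflexive, hence infinite-dimensional. Note that nothing is assumed about $h$ along the paths $\gamma(a,b,\cdot)$ beyond continuity.

\begin{example}\label{ex:c0}
Let $X=c_0$, so that $B^{**}=B_{\ell_\infty}$ with the topology of coordinatewise convergence and $\operatorname{dist}(u,c_0)=\limsup_k|u_k|$. Take $M=B_{c_0}$ with $d(u,v)=\sum_k2^{-k}|u_k-v_k|$, $\gamma(a,b,s)=(1-s)a+sb$, $P=\hat M=B_{\ell_\infty}$, $h=\mathrm{id}$. Changing all late coordinates of a point to $1$ moves it little in $d$, so $E=\{u:\limsup_k|u_k|\ge1\}$ is dense in $P$. This is a $1$-system for $c_0$, with any $o$ and $r$.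
\end{example}

\begin{theorem}\label{thm:main}
For a Banach space $X$ with separable dual the following are equivalent:
\begin{itemize}
\item[\textup{(a)}] $T\in\mathcal W(X)$;
\item[\textup{(b)}] every $\sigma$-compact metrizable space of dimension $\le1$ is in $\mathcal W(X)$;
\item[\textup{(c)}] $\Pi^0_3[n]\subset\mathcal W(X)$ for some $n\ge1$;
\item[\textup{(d)}] $\Pi^0_3[n]\subset\mathcal W(X)$ for all $n\in\omega$;
\item[\textup{(e)}] $X$ admits an $\varepsilon$-system for some $\varepsilon>0$;
\item[\textup{(f)}] for every $n\in\omega$ there is $\beta_n>0$ such that for every compact metrizable $K$ with $\dim K\le n$ and every $\sigma$-compact $A\subset K$ there is a weak*-continuous $g:K\to B^{**}$ with $g(A)\subset X$ and $\operatorname{dist}(g(x),X)\ge\beta_n$ for all $x\in K\setminus A$.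
\end{itemize}
\end{theorem}

The substantial implications are (a)$\Rightarrow$(e) in Section~\ref{sec:tree}, (e)$\Rightarrow$(f) in Sections~\ref{sec:interval} and~\ref{sec:gap}, and (f)$\Rightarrow$(d) in Section~\ref{sec:embed}, where the proofs of Theorems~\ref{thm:main} and~\ref{thm:answer} are completed.

\section{From the tree to an $\varepsilon$-system}\label{sec:tree}

\begin{lemma}\label{lem:tree}
$T\in\Pi^0_3[1]$; each $T_m$ is compact and nowhere dense in $T$; and there is a continuous $\gamma:T\times T\times[0,1]\to T$ with $\gamma(a,b,0)=a$, $\gamma(a,b,1)=b$ satisfying \eqref{eq:M}.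
\end{lemma}

\begin{proof}
Each $T_k$ is a finite union of segments, so it is compact of dimension $\le 1$. Hence $T$ is $\sigma$-compact, $\dim T\le1$ by (S3), and $T\in\Pi^0_3[1]$. If $G\ne\emptyset$ is open in $T$, pick $k\ge m$ with $z_k\in G$. For small $t>0$ the point $z_k+te_{k+1}$ lies in $G\setminus T_k\subset G\setminus T_m$, because $T_k\subset\operatorname{span}(e_0,\dots,e_k)$. So the compact set $T_m$ is nowhere dense.

The map $\gamma$ will move along segments of $T$ at constant speed. The idea is that every $z\in T$ has a projection $u$ to every segment and that all shortest ways from $z$ to the segment pass through $u$; then the distance from $z$ to a point moving along the segment is a constant plus an absolute value, hence convex.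

\emph{Segments and projections.} We call an isometric image of the interval $[0,d(a,b)]$ with end points $a,b$ a \emph{segment} $[a,b]$. We claim that one can choose segments $[a,b]\subset T$ for all $a,b\in T$ so that for every $z\in T$ there is $u\in[a,b]$ with
\begin{equation}\label{eq:proj}
d(z,w)=d(z,u)+d(u,w)\qquad\text{for all } w\in[a,b].
\end{equation}
By \eqref{eq:proj} the point $u$ is the unique point of $[a,b]$ nearest to $z$; we call it the projection of $z$ to $[a,b]$. In the interval $T_0$ the nearest point clearly satisfies \eqref{eq:proj}. Suppose that the claim holds in $T_k$. Since $T_k\subset\operatorname{span}(e_0,\dots,e_k)$,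
\begin{equation}\label{eq:glue}
d(p,w)=d(p,z_k)+d(z_k,w)\qquad(p\in S_k,\ w\in T_k).
\end{equation}
We extend the choice to $T_{k+1}=T_k\cup S_k$.

\emph{Case 1: $a,b\in T_k$.} Keep $[a,b]$. For $z\in S_k$ let $u$ be the projection of $z_k$; by \eqref{eq:glue}, $d(z,w)=d(z,z_k)+d(z_k,u)+d(u,w)=d(z,u)+d(u,w)$.

\emph{Case 2: one end, say $a$, in $T_k$ and $b\in S_k$.} Let $[a,b]=[a,z_k]\cup[z_k,b]$, with $[z_k,b]\subset S_k$; this is a segment by \eqref{eq:glue}. If $z\in T_k$, let $u$ be the projection of $z$ to $[a,z_k]$. For $w\in[a,z_k]$ the equality \eqref{eq:proj} holds by the choice of $u$, and for $w\in[z_k,b]$ we get $d(z,w)=d(z,z_k)+d(z_k,w)=d(z,u)+d(u,z_k)+d(z_k,w)=d(z,u)+d(u,w)$. If $z\in[z_k,b]$, let $u=z$. If $z\in S_k$ lies beyond $b$, let $u=b$: for $w\in T_k$ we have $d(z,w)=d(z,b)+d(b,z_k)+d(z_k,w)=d(z,b)+d(b,w)$, and for $w\in[z_k,b]$ the equality holds because $z,b,w$ lie in this order on $S_k$.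

\emph{Case 3: $a,b\in S_k$.} Let $[a,b]\subset S_k$. If $z\in S_k$, take the nearest point. If $z\in T_k$, let $u$ be that one of $a,b$ which is closer to $z_k$; then $d(z,w)=d(z,z_k)+d(z_k,u)+d(u,w)=d(z,u)+d(u,w)$.

Where the cases overlap they give the same segment. By Case 1 old segments are kept, so the claim holds in $T$.

\emph{The map $\gamma$.} Let $D=d(a,b)$ and let $\gamma(a,b,s)$ be the point $w\in[a,b]$ with $d(a,w)=sD$. For $u\in[a,b]$ we have $d(u,\gamma(a,b,s))=|d(a,u)-sD|$. By \eqref{eq:proj}, $d(z,\gamma(a,b,s))=d(z,u)+|d(a,u)-sD|$ is a convex function of $s$, which gives \eqref{eq:M}.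

\emph{Continuity.} We first show: if $w'\in T$ satisfies $d(w',a)\le sD+\kappa$ and $d(w',b)\le(1-s)D+\kappa$, then $d(w',\gamma(a,b,s))\le\kappa$. Take $u$ from \eqref{eq:proj} for $z=w'$. As $d(u,b)=D-d(a,u)$, the two hypotheses read $d(w',u)+d(a,u)-sD\le\kappa$ and $d(w',u)-d(a,u)+sD\le\kappa$, so $d(w',\gamma(a,b,s))=d(w',u)+|d(a,u)-sD|\le\kappa$. Now let $d(a,a'),d(b,b')\le\delta$ and $w'=\gamma(a',b',s')$. Since $d(a',b')\le D+2\delta$, we have $d(w',a)\le\delta+s'(D+2\delta)\le s'D+3\delta$ and likewise $d(w',b)\le(1-s')D+3\delta$. Hence
\[
d(\gamma(a',b',s'),\gamma(a,b,s))\le d(w',\gamma(a,b,s'))+|s-s'|D\le3\delta+|s-s'|D ,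
\]
and $\gamma$ is continuous.
\end{proof}

The existence of $\gamma$ also follows from the general theory of CAT(0) spaces: gluing along a point \cite[II.11.1]{BH} shows that each $T_k$ is CAT(0), and the convexity of the metric \cite[II.2.2]{BH} gives \eqref{eq:M} and the continuity of $\gamma$.

\begin{lemma}\label{lem:ae}
If $T\in\mathcal W(X)$, then $X$ admits an $\varepsilon$-system for some $\varepsilon>0$.
\end{lemma}

\begin{proof}
Let $H:T\to B_X$ be a closed embedding. By (S1) it extends, as a map into the compact metrizable space $B^{**}$, to a continuous $h:P\to B^{**}$ on a $G_\delta$-set $P\subset\hat T$ containing $T$.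

We claim that $h(p)\notin X$ for $p\in P\setminus T$; here closedness of the embedding is used. Let $p\in P$ with $h(p)\in X$ and let $T\ni q_m\to p$. Then $H(q_m)\to h(p)$ in $B_X$. As $H(T)$ is closed in $B_X$, $h(p)=H(q)$ for some $q\in T$. As $H$ is an embedding, $q_m\to q$, so $p=q\in T$.

Consequently
\[
P=\bigcup_mT_m\ \cup\ \bigcup_{k\ge1}E_k,\qquad E_k=\{p\in P:\operatorname{dist}(h(p),X)\ge1/k\}.
\]
Each $T_m$ is compact, so closed in $P$. It is nowhere dense in $P$: a nonempty open subset of $P$ contained in $T_m$ would meet the dense set $T$ in a nonempty open subset of $T$ contained in $T_m$. As $P$ is a Baire space by (S2), some $E_k$ is dense in a nonempty open subset of $P$. This open set contains a ball $\{p\in P:d(p,o)<r\}$ with $o\in T$, because $T$ is dense in $P$. With $\gamma$ from Lemma~\ref{lem:tree}, $M=T$ and $\varepsilon=1/k$ we have an $\varepsilon$-system.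
\end{proof}

The nowhere density of the $T_m$ is essential here. With finitely many whiskers $T$ would be a compact tree, and such a tree lies in $\mathcal W(\ell_2)$, although $\ell_2$, being reflexive, has no $\varepsilon$-system.

\section{Dodging vectors: one point and one interval}\label{sec:interval}

From now on fix an $\varepsilon$-system for $X$ in the notation of Definition~\ref{def:system}. We must construct weak*-continuous maps whose values on $K\setminus A$ stay away from all of $X$. Since $X$ is separable, this amounts to staying away from a dense sequence of vectors, and we shall treat these one after the other, by small moves inside $M$. The basic move is this.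

\begin{lemma}\label{lem:dodge}
Let $a\in M_0$, $\sigma>0$, $\tau>0$, and let $\mathcal V\subset X$ be weakly compact. There is $q\in M_0$ with $d(q,a)<\sigma$ and $\|\tau h(q)+v\|>\frac34\tau\varepsilon$ for all $v\in\mathcal V$.
\end{lemma}

\begin{proof}
Since $E$ is dense in $U\ni a$, pick $p\in E\cap U$ with $d(p,a)<\sigma$, and $q_m\in M$ with $q_m\to p$. For large $m$ we have $q_m\in M_0$ and $d(q_m,a)<\sigma$. If none of these $q_m$ serves, there are $v_m\in\mathcal V$ with $\|\tau h(q_m)+v_m\|\le\frac34\tau\varepsilon$. The set $\mathcal V$ is bounded, and bounded sets are weakly metrizable because $X^*$ is separable; so, after passing to a subsequence, $v_m\to v\in\mathcal V$ weakly. Then $\tau h(q_m)+v_m\to\tau h(p)+v$ weak*, and lower semicontinuity of the norm gives $\|\tau h(p)+v\|\le\frac34\tau\varepsilon$. But $v\in X$ and $\operatorname{dist}(h(p),X)\ge\varepsilon$ force $\|\tau h(p)+v\|\ge\tau\varepsilon$, a contradiction.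
\end{proof}

The point $q$ itself lies in $M$, so $h(q)\in X$; what is used is that $q$ is close to the point $p$ whose image has a true gap.

\paragraph{One stage over an interval.}
To show the mechanism in the simplest case, let $K=[0,1]$, let $a^0,a^1:[0,1]\to M_0$ be continuous, $\eta>0$ and $y_1,\dots,y_l\in X$. Put $t=\varepsilon/8$. We construct continuous $\phi^0,\phi^1:[0,1]\to M_0$ with
\begin{equation}\label{eq:toy}
d(\phi^c(x),a^c(x))\le\eta\quad(c=0,1),\qquad \|h(\phi^0(x))+t\,h(\phi^1(x))-y_k\|>\tfrac12t\varepsilon\quad(k\le l)
\end{equation}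
for all $x\in[0,1]$. With a single map $\phi^0$ the difficulty is plain. On a short interval we may move to a point $q$ supplied by Lemma~\ref{lem:dodge}, but neighboring short intervals get different points $q$, and on the way from one to the next nothing is known about $h$. (Over a zero-dimensional $K$ one would use disjoint clopen pieces and never have to travel.) So two maps take turns: while one travels, the other is in position.

Choose $N\ge1$ such that $a^0$ and $a^1$ vary by less than $\eta/2$ on every interval of length $1/N$, and let $D(x)$ be the distance of $x$ to $\{0,\frac1N,\frac2N,\dots,1\}$. Put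
\[
\theta^0=\min\{1,4ND\},\qquad \theta^1=\min\{1,\max\{0,\,4-12ND\}\}.
\]
The \emph{pieces of color $0$} are the intervals $W=(\frac kN,\frac{k+1}N)$, $0\le k<N$, and the \emph{pieces of color $1$} are the sets $W=\{x\in[0,1]:|x-\frac kN|<\frac1{3N}\}$, $0\le k\le N$. Pieces of the same color are disjoint, $\theta^c=0$ outside the pieces of color $c$, and at each $x$ at least one of the two cutoffs equals $1$: $\theta^0(x)=1$ if $D(x)\ge\frac1{4N}$, and $\theta^1(x)=1$ if $D(x)\le\frac1{4N}$. We define
\[
\phi^c(x)=\gamma(a^c(x),q_W,\theta^c(x))\ \ (x\in W,\ W\text{ of color }c),\qquad \phi^c(x)=a^c(x)\ \text{ elsewhere},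
\]
where $q_W\in M_0$ lies within $\eta/2$ of the value of $a^c$ at some point of $W$ and is specified below. Then $d(\phi^c(x),a^c(x))\le\theta^c(x)d(a^c(x),q_W)\le\theta^c(x)\,\eta$ on $W$ by \eqref{eq:small}. This gives the first part of \eqref{eq:toy} and continuity also where $\theta^c$ vanishes.

\emph{Color $0$ is chosen first}, by Lemma~\ref{lem:dodge} with $\tau=1$ and $\mathcal V=\{-y_1,\dots,-y_l\}$. Where $\theta^0(x)=1$ we have $\phi^0(x)=q_W$ and, whatever $\phi^1(x)$ is,
\[
\|h(\phi^0(x))+t\,h(\phi^1(x))-y_k\|>\tfrac34\varepsilon-t=\tfrac58\varepsilon>\tfrac12t\varepsilon .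
\]
\emph{Color $1$ is chosen second}, when the function $\phi^0$ is known. For $W$ of color $1$ the set $\mathcal V=\{h(\phi^0(x))-y_k:x\in\overline W,\ k\le l\}$ is a weakly compact subset of $X$, because $h(M)\subset X$ and $h\circ\phi^0$ is weakly continuous. Lemma~\ref{lem:dodge} with $\tau=t$ gives $q_W$ such that, where $\theta^1(x)=1$, the left side of the second inequality in \eqref{eq:toy} exceeds $\frac34t\varepsilon$. In particular, it does not matter that color $0$ may be traveling there. This proves \eqref{eq:toy}.

Thus the earlier color is harmless because it is \emph{known} (it contributes a compact set of vectors of $X$, and the gap is a distance to all of $X$), and the later color is harmless because its weight is \emph{small}. With equal weights a later color could undo what an earlier one has achieved.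

\section{The gap theorem}\label{sec:gap}

Over an $n$-dimensional base, the two colors are replaced by $n+1$. The pieces and cutoffs are provided by the following lemma.

\begin{lemma}\label{lem:colors}
Let $V$ be a separable metric space with metric $\rho$, $L\subset V$ closed with $\dim L\le n$, and $\mathcal O$ an open cover of $V$. There are families $\mathcal G^0,\dots,\mathcal G^n$ of open subsets of $V$, each family disjoint and each member contained in a member of $\mathcal O$, and continuous $\theta^c:V\to[0,1]$ $(0\le c\le n)$ such that $\theta^c=0$ outside $\bigcup\mathcal G^c$ and $\max_c\theta^c(x)=1$ for every $x\in L$.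
\end{lemma}

\begin{proof}
If $L=\emptyset$, take empty families and $\theta^c=0$. Otherwise write $L=N_0\cup\dots\cup N_n$ with $\dim N_c\le0$, by (S4). Fix $c$. Again by (S4) there are pairwise disjoint nonempty relatively open subsets $D_j$ of $N_c$ that cover $N_c$, with $D_j\subset O_j\in\mathcal O$. Let
\[
W_j=\{x\in O_j:\rho(x,D_j)<\rho(x,N_c\setminus D_j)\},
\]
and $W_j=O_j$ if $D_j=N_c$. This set is open, and it contains $D_j$, since points of the relatively open set $D_j$ have positive distance to $N_c\setminus D_j$. If $x\in W_j\cap W_k$ with $j\ne k$, then $\rho(x,D_j)<\rho(x,N_c\setminus D_j)\le\rho(x,D_k)$, and symmetrically $\rho(x,D_k)<\rho(x,D_j)$, a contradiction. So $\mathcal G^c=\{W_j\}$ is disjoint. Let $G^c=\bigcup\mathcal G^c\supset N_c$. Then $\bigcup_cG^c\supset L$. Put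
\[
\lambda_c(x)=\rho(x,V\setminus G^c),\qquad \lambda_*(x)=\rho(x,L),\qquad \theta^c=\frac{\lambda_c}{\max(\lambda_0,\dots,\lambda_n,\lambda_*)} .
\]
If all $\lambda_c(x)$ vanish, then $x\notin\bigcup_cG^c\supset L$ and $\lambda_*(x)>0$; so the denominator is positive. On $L$ we have $\lambda_*=0$, hence $\max_c\theta^c=1$.
\end{proof}

\begin{theorem}\label{thm:gap}
Let $X$ have separable dual and admit an $\varepsilon$-system, and let $n\in\omega$. Let $K$ be compact metrizable, $L\subset K$ closed with $\dim L\le n$, and $A\subset K$ $\sigma$-compact with $K\setminus A\subset L$. Then there is a weak*-continuous $g:K\to B^{**}$ with $g(A)\subset X$ and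
\[
\operatorname{dist}(g(x),X)\ge\beta_n:=\tfrac\varepsilon4\Big(\frac\varepsilon8\Big)^n\qquad\text{for all }x\in K\setminus A .
\]
\end{theorem}

Taking $L=K$ gives (e)$\Rightarrow$(f) in Theorem~\ref{thm:main}. A general set $L$ is needed only in Section~\ref{sec:more}.

\begin{proof}
We carry out infinitely many stages of the kind seen in Section~\ref{sec:interval}. At stage $i$ we dodge $y_1,\dots,y_i$ from a dense sequence. Three things have to be arranged so that the limit has the required properties: the maps must freeze at points of $A$, so that the limit there is still in $M$; the limit must remain in $P$, where $h$ is defined; and the inequalities achieved at a stage must survive the later ones. All three are achieved by one tolerance function $\eta_i$.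

\paragraph{Setup.} We may assume $K\ne\emptyset$. Let $\rho\le1$ be a metric on $K$. Write $A=\bigcup_{i\ge1}F_i$ with $F_1\subset F_2\subset\cdots$ compact (possibly empty), put $V_i=K\setminus F_i$, and write $P=\bigcap_{j\ge1}P_j$ with $P_j\supset M$ open in $\hat M$. Let $(y_l)_{l\ge1}$ be dense in $X$. Put $t_c=(\varepsilon/8)^c$ for $0\le c\le n$. As $\varepsilon\le1$,
\begin{equation}\label{eq:weights}
\sum_{b>c}t_b\le\tfrac\varepsilon7\,t_c,\qquad\sum_ct_c\le\tfrac87<2 .
\end{equation}
The map $\Lambda:P^{n+1}\to X^{**}$, $\Lambda(p_0,\dots,p_n)=\sum_ct_ch(p_c)$, is weak*-continuous, so by lower semicontinuity of the norm the sets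
\[
\Omega^c_j=\{\vec p\in P^{n+1}:\|\Lambda(\vec p)-y_l\|>\tfrac12t_c\varepsilon\ \text{ for all }l\le j\}
\]
are open in $P^{n+1}$. Fix open $\tilde\Omega^c_j\subset\hat M^{n+1}$ with $\tilde\Omega^c_j\cap P^{n+1}=\Omega^c_j$, and use the maximum metric $d_\infty$ on $\hat M^{n+1}$.

\paragraph{What is constructed.} Let $\phi^c_0\equiv o$. For $i\ge1$ we construct continuous $\phi^c_i:K\to M_0$ and $\theta^c_i:V_i\to[0,1]$, $0\le c\le n$. With $\vec\phi_i=(\phi_i^0,\dots,\phi_i^n)$ put
\[
\delta^c_j(x)=\operatorname{dist}_{d_\infty}\!\big(\vec\phi_j(x),\hat M^{n+1}\setminus\tilde\Omega^c_j\big),\qquad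
\pi_j=\min\Big\{1,\inf_{x\in K,\,c\le n}\operatorname{dist}\big(\phi^c_j(x),\hat M\setminus P_j\big)\Big\},
\]
where $\pi_j>0$ because each $\phi^c_j(K)$ is a compact subset of $P_j$. The tolerance for stage $i$ is
\[
\eta_i(x)=2^{-i-1}\min\big\{1,\ \rho(x,F_i),\ \pi_j,\ \delta^c_j(x)+1-\theta^c_j(x)\ :\ 1\le j<i,\ 0\le c\le n\big\}\qquad(x\in V_i),
\]
and we require:
\begin{itemize}
\item[(R1)] $\phi^c_i=\phi^c_{i-1}$ on $F_i$;
\item[(R2)] $d(\phi^c_i(x),\phi^c_{i-1}(x))\le\eta_i(x)$ for $x\in V_i$;
\item[(R3)] $\max_c\theta^c_i(x)=1$ for $x\in L\cap V_i$;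
\item[(R4)] if $x\in V_i$ and $\theta^c_i(x)=1$, then $\vec\phi_i(x)\in\Omega^c_i$.
\end{itemize}
The last entry in $\eta_i$ works as follows. Where $\theta^c_j(x)=1$, color $c$ is in position at stage $j$, and the entry is the room $\delta^c_j(x)$ that is left inside $\tilde\Omega^c_j$, positive by (R4); later moves must respect it. Where $\theta^c_j(x)<1$, nothing has been achieved, and the entry is positive anyway. So, given the earlier stages, and as $V_i\subset V_j$ for $j<i$, the function $\eta_i$ is continuous and strictly positive on $V_i$.

\paragraph{Stage $i$: pieces.} If $V_i=\emptyset$, put $\phi_i^c=\phi_{i-1}^c$; there is nothing else to do. Otherwise choose for $x\in V_i$ an open neighborhood $O_x\subset V_i$ such that for $y\in O_x$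
\begin{equation}\label{eq:Ox}
\eta_i(y)>\tfrac12\eta_i(x),\qquad d(\phi^c_{i-1}(y),\phi^c_{i-1}(x))<\tfrac18\eta_i(x)\quad(0\le c\le n).
\end{equation}
Lemma~\ref{lem:colors}, applied to $V_i$, $L\cap V_i$ and $\{O_x:x\in V_i\}$, gives families $\mathcal G^c$, whose members we may take nonempty, and functions $\theta^c_i$; (R3) holds. For each $W\in\bigcup_c\mathcal G^c$ fix $x_W$ with $W\subset O_{x_W}$.

\paragraph{Stage $i$: moves.} We define $\phi^0_i,\dots,\phi^n_i$ in this order. Suppose that $\phi^b_i:K\to M_0$ is defined and continuous for all $b<c$. For $W\in\mathcal G^c$ consider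
\[
\mathcal V_W=\Big\{\sum_{b<c}t_bh(\phi^b_i(x))-y_l:\ x\in\overline W,\ 1\le l\le i\Big\}\subset X ,
\]
with $\overline W$ the closure in $K$. It is weakly compact, being a weakly continuous image of the compact space $\overline W\times\{1,\dots,i\}$. Lemma~\ref{lem:dodge} provides $q_W\in M_0$ with
\begin{equation}\label{eq:qW}
d\big(q_W,\phi^c_{i-1}(x_W)\big)<\tfrac18\eta_i(x_W),\qquad \|t_ch(q_W)+v\|>\tfrac34t_c\varepsilon\quad\text{for all }v\in\mathcal V_W .
\end{equation}
Define
\[
\phi^c_i(y)=\gamma\big(\phi^c_{i-1}(y),q_W,\theta^c_i(y)\big)\ \ (y\in W\in\mathcal G^c),\qquad \phi^c_i(y)=\phi^c_{i-1}(y)\ \ \big(y\in K\setminus\textstyle\bigcup\mathcal G^c\big).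
\]
The values lie in $M_0$ by \eqref{eq:small}. For $y\in W\in\mathcal G^c$ we get from \eqref{eq:small}, \eqref{eq:Ox} and \eqref{eq:qW}
\begin{equation}\label{eq:move}
d(\phi^c_i(y),\phi^c_{i-1}(y))\le\theta^c_i(y)\,d(\phi^c_{i-1}(y),q_W)\le\theta^c_i(y)\cdot\tfrac14\eta_i(x_W)\le\tfrac12\theta^c_i(y)\,\eta_i(y).
\end{equation}
This implies (R2), and (R1) holds because $\bigcup\mathcal G^c\subset V_i$.

The map $\phi^c_i$ is continuous, so we can pass to the next color. Indeed, on $\bigcup\mathcal G^c$, a disjoint union of open sets, it is continuous because $\gamma$ is. At $y_0\in V_i\setminus\bigcup\mathcal G^c$ use \eqref{eq:move}, $\eta_i\le1$ and $\theta^c_i(y)\to\theta^c_i(y_0)=0$ as $y\to y_0$. At $y_0\in F_i$ use (R1), (R2) and $\eta_i(y)\le\rho(y,F_i)\to0$ as $V_i\ni y\to y_0$.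

\paragraph{Stage $i$: \textup{(R4)}.} Let $\theta^c_i(x)=1$. Then $x\in W$ for some $W\in\mathcal G^c$, and $\phi^c_i(x)=q_W$. For $l\le i$ the vector $\sum_{b<c}t_bh(\phi^b_i(x))-y_l$ is in $\mathcal V_W$, and the colors $b>c$, whatever their values, contribute at most $\sum_{b>c}t_b$. Hence by \eqref{eq:qW} and \eqref{eq:weights}
\[
\|\Lambda(\vec\phi_i(x))-y_l\|\ \ge\ \Big\|t_ch(q_W)+\sum_{b<c}t_bh(\phi^b_i(x))-y_l\Big\|-\sum_{b>c}t_b\ >\ \tfrac34t_c\varepsilon-\tfrac17t_c\varepsilon\ >\ \tfrac12t_c\varepsilon .
\]
So $\vec\phi_i(x)\in\Omega^c_i$, and the induction is complete.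

\paragraph{The limit.} By (R1) and (R2), $d(\phi^c_i,\phi^c_{i-1})\le2^{-i-1}$ on $K$, so $\phi^c_i$ converges uniformly to a continuous $\phi^c:K\to\hat M$. For $j\ge1$ and $x\in K$ we have $d(\phi^c(x),\phi^c_j(x))\le\sum_{i>j}2^{-i-1}\pi_j<\pi_j$, so $\phi^c(x)\in P_j$. Thus $\phi^c(K)\subset P$. Put $\vec\phi=(\phi^0,\dots,\phi^n)$ and $g=\frac12\Lambda\circ\vec\phi$. This is weak*-continuous, and $\|g(x)\|\le1$ by \eqref{eq:weights}.

\emph{Points of $A$.} If $x\in F_m$, then $x\in F_i$ for all $i\ge m$, so by (R1) $\phi^c(x)=\phi^c_{m-1}(x)\in M$ for all $c$, and $g(x)\in X$.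

\emph{Points of $K\setminus A$.} Such an $x$ lies in $L\cap V_i$ for all $i$. By (R3) and the pigeonhole principle there are $c\le n$ and an infinite set $J$ with $\theta^c_j(x)=1$ for all $j\in J$. For $j\in J$ and $i>j$, (R2) gives $d_\infty(\vec\phi_i(x),\vec\phi_{i-1}(x))\le\eta_i(x)\le2^{-i-1}\delta^c_j(x)$. Since $\delta^c_j(x)>0$ by (R4), summing over $i>j$ yields $d_\infty(\vec\phi(x),\vec\phi_j(x))<\delta^c_j(x)$, so $\vec\phi(x)\in\tilde\Omega^c_j\cap P^{n+1}=\Omega^c_j$. As $J$ is infinite, $\|\Lambda(\vec\phi(x))-y_l\|>\frac12t_c\varepsilon$ for all $l$. As $(y_l)$ is dense, $\operatorname{dist}(\Lambda(\vec\phi(x)),X)\ge\frac12t_c\varepsilon\ge\frac12t_n\varepsilon$, and $\operatorname{dist}(g(x),X)\ge\frac14t_n\varepsilon=\beta_n$.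
\end{proof}

\section{From gaps to closed embeddings}\label{sec:embed}

In a compact metrizable space, an $F_{\sigma\delta}$-set is a countable intersection of $\sigma$-compact sets $A_j$, each of which can be handled by the gap theorem. The uniform gaps allow us to add up the resulting maps without cancellation; maps $g_j$ with merely $g_j^{-1}(X)=A_j$ would not suffice for this argument, since the size of the tail has to be fixed before the point $x$ is known.

\begin{lemma}\label{lem:sum}
Let $K$ be compact metrizable and $A=\bigcap_{j\ge1}A_j\subset K$. Suppose that for every $j$ there are a weak*-continuous $g_j:K\to B^{**}$ and $b_j\in(0,1]$ with $g_j(A_j)\subset X$ and $\operatorname{dist}(g_j(x),X)\ge b_j$ for $x\in K\setminus A_j$. Then there is a weak*-continuous $g:K\to B^{**}$ with $g^{-1}(X)=A$.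
\end{lemma}

\begin{proof}
Let $\kappa_1=\frac12$ and $\kappa_{j+1}=\kappa_jb_j/4$. Since $\kappa_{i+1}\le\kappa_i/4$ for all $i$, we have $\sum_{i>j}\kappa_i\le\frac43\kappa_{j+1}=\frac13\kappa_jb_j$ and $\sum_j\kappa_j\le1$. Put $g=\sum_j\kappa_jg_j$. The series converges uniformly in norm, so $g$ is weak*-continuous, with values in $B^{**}$. If $x\in A$, all $g_j(x)$ are in the closed subspace $X$, so $g(x)\in X$. If $x\notin A$, let $j$ be minimal with $x\notin A_j$. The terms before the $j$th lie in $X$, so $\operatorname{dist}(g(x),X)\ge\kappa_jb_j-\sum_{i>j}\kappa_i\ge\frac23\kappa_jb_j>0$.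
\end{proof}

\begin{proof}[Proof of \textup{(f)}$\Rightarrow$\textup{(d)} in Theorem~\ref{thm:main}]
First, $X$ is infinite-dimensional: (f) with $K=[0,1]$ and $A=\emptyset$ shows that $X$ is not reflexive. Let $A\in\Pi^0_3[n]$ be nonempty. By (S5) it has a metrizable compactification $K$ with $\dim K\le n$, and $A=\bigcap_jA_j$ with $A_j$ an $F_\sigma$-set in $K$, hence $\sigma$-compact. By (f), where $\beta_n$ may be decreased to be at most $1$, and by Lemma~\ref{lem:sum}, there is a weak*-continuous $g:K\to B^{**}$ with $g^{-1}(X)=A$.

It remains to make $g$ injective without changing the preimage of $X$. This can be done in finitely many coordinates, as $K$ is finite-dimensional. Let $N=2n+1$, let $\vartheta=(\vartheta_1,\dots,\vartheta_N):K\to\mathbb R^N$ be an embedding (S6), and choose $u_1,\dots,u_N\in X$ and $x^*_1,\dots,x^*_N\in X^*$ with $x^*_i(u_k)=1$ if $i=k$ and $0$ otherwise. For small $\alpha>0$,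
\[
f(x)=\alpha\Big[g(x)+\sum_{i=1}^N\big(\vartheta_i(x)-g(x)(x^*_i)\big)u_i\Big]
\]
defines a weak*-continuous map $f:K\to B^{**}$. Since $f(x)(x^*_i)=\alpha\vartheta_i(x)$, $f$ is injective. Since $u_i\in X$, we have $f(x)\in X$ if and only if $g(x)\in X$, that is, $x\in A$. So $A\in\mathcal W(X)$ by Proposition~\ref{prop:pullback}(i).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(a)$\Rightarrow$(e) is Lemma~\ref{lem:ae}, (e)$\Rightarrow$(f) is Theorem~\ref{thm:gap} with $L=K$, and (f)$\Rightarrow$(d) was just shown. (d)$\Rightarrow$(c) is trivial, and (c)$\Rightarrow$(a) holds because $T\in\Pi^0_3[1]\subset\Pi^0_3[n]$ for $n\ge1$ by Lemma~\ref{lem:tree}. Finally, (d)$\Rightarrow$(b) because $\sigma$-compact metrizable spaces of dimension $\le1$ belong to $\Pi^0_3[1]$, and (b)$\Rightarrow$(a) by Lemma~\ref{lem:tree}.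
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
The first claim is (c)$\Rightarrow$(d). The set $\{n:\Pi^0_3[n]\subset\mathcal W(X)\}$ is an initial segment of $\omega$, and by (c)$\Rightarrow$(d) it is $\omega$ as soon as it contains some $n\ge1$. So it is $\emptyset$, $\{0\}$ or $\omega$. For $\ell_2$ it is empty, since all members of $\mathcal W(\ell_2)$ are compact, while the countably infinite discrete space is in $\Pi^0_3[0]$. For $B_\infty$ and $c_0$ use the facts quoted in Section~1.
\end{proof}

\section{Two extensions}\label{sec:more}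

\begin{theorem}\label{thm:beyond}
Let $X$ satisfy the conditions of Theorem~\ref{thm:main}, and let $A$ be an $F_{\sigma\delta}$-subset of a compact metrizable space $K$ such that $K\setminus A\subset\bigcup_mL_m$ with $L_m\subset K$ closed and finite-dimensional (for example, $K$ strongly countable-dimensional, that is, a countable union of closed finite-dimensional subspaces). Then there is a weak*-continuous $g:K\to B^{**}$ with $g^{-1}(X)=A$. Consequently $A$ admits a closed embedding into $B_X\times K$, and $A\in\mathcal W(X\oplus\ell_2)$.
\end{theorem}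

\begin{proof}
Write $A=\bigcap_kA_k$ with $A_k$ $\sigma$-compact and put $A_{k,m}=A_k\cup(K\setminus L_m)$. Open subsets of $K$ are $\sigma$-compact, so $A_{k,m}$ is $\sigma$-compact, and $K\setminus A_{k,m}\subset L_m$. Moreover $\bigcap_{k,m}A_{k,m}=A$: if $x\notin A$, then $x\in L_m$ for some $m$ and $x\notin A_k$ for some $k$, so $x\notin A_{k,m}$. By (e), Theorem~\ref{thm:gap} with $L=L_m$ applies and gives maps $g_{k,m}$ with gaps in $(0,1]$ that depend only on $m$, and Lemma~\ref{lem:sum}, applied to an enumeration of the pairs $(k,m)$, gives $g$.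

The map $x\mapsto(g(x),x)$ embeds $K$ into $B^{**}\times K$, and the preimage of $B_X\times K$ is $A$. So its restriction to $A$ is a closed embedding into $B_X\times K$. Further, $K$ embeds into the Hilbert cube, which is homeomorphic to the compact subset $\{u:|u_k|\le2^{-k},\ k\ge1\}$ of the weak unit ball $B_{\ell_2}$; hence $B_X\times K$ embeds as a closed subspace into $B_X\times B_{\ell_2}$, the weak unit ball of $X\oplus_\infty\ell_2$. Replacing the norm by an equivalent one does not change $\mathcal W$, since a suitable multiple of either ball is a weakly closed subset of the other.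
\end{proof}

The next theorem produces $\varepsilon$-systems from geometry; the hypothesis is a form of failure of the convex point of continuity property.

\begin{theorem}\label{thm:cpcp}
Let $X$ have separable dual. Suppose that there are a nonempty closed bounded convex set $C\subset X$ and $\varepsilon>0$ such that every nonempty relatively weakly open subset of $C$ has norm-diameter $\ge\varepsilon$. Then $\Pi^0_3[n]\subset\mathcal W(X)$ for all $n$.
\end{theorem}

\begin{proof}
Scaling $C$, and $\varepsilon$ with it, we may assume $C\subset B_X$. Let $(x^*_i)_{i\ge1}$ be dense in $B_{X^*}$ and put $d(u,v)=\sum_i2^{-i}|(u-v)(x^*_i)|$. This metric comes from a norm on $X^{**}$ and induces the weak* topology on bounded sets. Let $M=C$ with this metric and $\gamma(a,b,s)=(1-s)a+sb$. Then $\gamma$ is continuous, and \eqref{eq:M} is the convexity of a norm. The completion $\hat M$ is the weak* closure $\tilde C$ of $C$, which is compact. Put $P=\tilde C$ and let $h$ be the inclusion into $B^{**}$.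

For $y\in X$ the set $\{u\in\tilde C:\|u-y\|>\varepsilon/3\}$ is relatively weak*-open in $\tilde C$. It is also dense: a nonempty relatively weak*-open subset of $\tilde C$ meets $C$ in a nonempty relatively weakly open set, which contains $v,v'$ with $\|v-v'\|>2\varepsilon/3$, and one of these is at distance $>\varepsilon/3$ from $y$. Intersecting over a countable dense set of $y\in X$ and applying Baire's theorem in $\tilde C$, we see that $\{u\in\tilde C:\operatorname{dist}(u,X)\ge\varepsilon/3\}$ is dense in $\tilde C$. So we have an $\varepsilon/3$-system, with any $o\in C$ and $r>0$, and (e)$\Rightarrow$(d) of Theorem~\ref{thm:main} applies.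
\end{proof}

For instance, $C=B_{c_0}$ satisfies the hypothesis with $\varepsilon=1$ (compare Example~\ref{ex:c0}): if $x$ belongs to a relatively weakly open set $G\subset C$, then the points $x+(1-x_k)e_k\in C$ converge weakly to $x$, so they are in $G$ for large $k$, and their distances $1-x_k$ from $x$ tend to $1$.

\begin{remark}
The threshold $n\ge1$ in (c) is sharp: for $X=B_\infty$ we have $\Pi^0_3[0]\subset\mathcal W(X)$ and $\Pi^0_3[1]\not\subset\mathcal W(X)$.
\end{remark}

\begin{remark}
We do not claim that the conditions of Theorem~\ref{thm:main} imply $\Pi^0_3\subset\mathcal W(X)$. The gap $\beta_n$ of Theorem~\ref{thm:gap} tends to $0$ as $n\to\infty$, and the argument does not decide that question.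
\end{remark}

\begin{thebibliography}{9}

\bibitem{BH} Bridson--Haefliger, \emph{Metric spaces of non-positive curvature}.

\bibitem{Engelking} Engelking, \emph{Dimension Theory}.

\bibitem{source} \emph{Non-Smooth Analysis, Optimisation Theory And Banach Space Theory}, \url{http://cachescan.bcub.ro/e-book/E3/580523/549-678.pdf}.

\end{thebibliography}

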